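\title{Independent sets of a given size in regular graphs}

\begin{abstract}
We prove a conjecture of Kahn: if $2d$ divides $n$, then among $d$-regular graphs on $n$ vertices the disjoint union of $n/(2d)$ copies of $K_{d,d}$ has the largest number of independent sets of size $t$, for every $t$. More generally, among $N$-vertex graphs with maximum degree at most $d$ and at least $d^2\ell$ edges, the union of $\ell$ copies of $K_{d,d}$ and $N-2d\ell$ isolated vertices maximizes the number of independent sets of every size. The proof is an induction that deletes the closed neighborhood of a vertex; it runs on a bound that interpolates linearly between the extremal graphs. For $d\ge2$ and $4\le t\le n/2$ the maximizer among regular graphs is unique.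
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Graphs are finite and simple. An \emph{independent set} in a graph $G$ is a set of pairwise non-adjacent vertices. We write $i_t(G)$ for the number of independent sets of size $t$, $i(G)=\sum_t i_t(G)$ for the number of all independent sets, and $e(G)$ for the number of edges. Let $\mathcal R(n,d)$ be the family of $d$-regular graphs on $n$ vertices. We write $G_1\cup G_2$ for a disjoint union and $kG$ for the disjoint union of $k$ copies of $G$. When $n=2dk$, the graph $kK_{d,d}$, made of $k$ complete bipartite graphs with $d$ vertices on each side, lies in $\mathcal R(n,d)$.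

Which graph in $\mathcal R(n,d)$ has the most independent sets? Each vertex put into an independent set forbids its $d$ neighbors, so the choices last longest when neighborhoods overlap. In $K_{d,d}$ they overlap as much as possible: the $d$ vertices of one side all forbid the same $d$ vertices. It is a result of Kahn (2001) and Zhao (2011) that $kK_{d,d}$ maximizes $i(G)$ over $\mathcal R(2dk,d)$. Kahn (2001) conjectured that it also maximizes each $i_t(G)$ separately; both statements are recorded in \cite{EP}.

The extreme values of $t$ can be examined directly. Let $G\in\mathcal R(n,d)$ with $n=2dk$.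
\begin{itemize}
\item For $t\le2$ the numbers $i_0=1$, $i_1=n$ and $i_2=\binom n2-\frac{nd}2$ depend only on $n$ and $d$.
\item For $t=3$, a triple of vertices that spans $r$ edges contributes $1-r+\binom r2-\binom r3$ to the right-hand side of
\begin{equation}\label{eq:i3}
i_3(G)=\binom n3-\frac{nd}2(n-2)+n\binom d2-\#\{\text{triangles of }G\},
\end{equation}
because two edges inside a triple share a vertex and $G$ has $n\binom d2$ pairs of edges sharing a vertex. The contribution is $1$ for $r=0$ and $0$ for $r=1,2,3$, which proves \eqref{eq:i3}. So $i_3(G)$ is largest exactly when $G$ is triangle-free, as $kK_{d,d}$ is.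
\item An independent set $I$ meets $d|I|$ distinct edges, so $d|I|\le nd/2$, and $i_t(G)=0$ for $t>n/2=dk$.
\item If $|I|=n/2$, then every edge joins $I$ to its complement. So $G$ is bipartite and $I$ consists of one side of each component. A $d$-regular bipartite component has at least $2d$ vertices, so there are at most $k$ components and $i_{n/2}(G)\le2^k=i_{n/2}(kK_{d,d})$.
\end{itemize}
Thus $kK_{d,d}$ is optimal at both ends of the range, for a local reason at one end and a global reason at the other. We prove that it is optimal throughout.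

\begin{theorem}\label{thm:regular}
Let $d\ge1$, let $n=2dk$ and let $G\in\mathcal R(n,d)$. Then $i_t(G)\le i_t(kK_{d,d})$ for all $t\ge0$.
\end{theorem}

Summing over $t$ gives back the bound on $i(G)$, which our proof does not use. Regularity is destroyed as soon as vertices are deleted, so the induction needs a larger class of graphs.

\begin{theorem}\label{thm:bounded}
Let $d\ge1$ and $\ell\ge0$. Let $H$ be a graph with $N$ vertices, maximum degree at most $d$ and $e(H)\ge d^2\ell$. Then
\[
i_t(H)\le i_t\bigl(\ell K_{d,d}\cup(N-2d\ell)K_1\bigr)\qquad\text{for all }t\ge0 .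
\]
\end{theorem}

The graph on the right exists because $2d^2\ell\le2e(H)\le dN$. A graph $G\in\mathcal R(2dk,d)$ has $d^2k$ edges, so Theorem~\ref{thm:regular} is the case $\ell=k$, $N=2dk$ of Theorem~\ref{thm:bounded}; the hypothesis $2d\mid n$ serves only to make $e(G)$ a multiple of $d^2$. The degree bound cannot be dropped: for $d=2$, $\ell=1$, $N=5$ the star $K_{1,4}$ has four edges, and $i_3(K_{1,4})=4>2=i_3(K_{2,2}\cup K_1)$. Theorem~\ref{thm:bounded} is in turn a case of Theorem~\ref{thm:main} below, which allows any positive multiple of $d$ as the lower bound on the number of edges.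

The last result describes equality. It leaves out $d=1$, where the only regular graph is a perfect matching.

\begin{theorem}\label{thm:equality}
Let $d\ge2$ and $\ell\ge1$. Let $H$ have $N$ vertices, maximum degree at most $d$ and $e(H)\ge d^2\ell$, and put $E=\ell K_{d,d}\cup(N-2d\ell)K_1$. If $4\le t\le N-d\ell$ and $i_t(H)=i_t(E)$, then $H\cong E$. Consequently, for $G\in\mathcal R(2dk,d)$ and $4\le t\le dk$, the equality $i_t(G)=i_t(kK_{d,d})$ holds if and only if $G\cong kK_{d,d}$. For $t\le2$ and for $t>dk$ this equality always holds, and for $t=3$ it holds if and only if $G$ is triangle-free.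
\end{theorem}

The last sentence was proved in the list above. For example, the cycle $C_8$ has $i_3(C_8)=56-48+8=16=i_3(2K_{2,2})$ by \eqref{eq:i3}, while $i_4(C_8)=2<4=i_4(2K_{2,2})$.

\section{Deleting a closed neighborhood}\label{sec:deletion}

The \emph{independence polynomial} of $H$ is $P_H(x)=\sum_ti_t(H)x^t$. An independent set of a disjoint union is a union of independent sets of the parts, so $P_{H_1\cup H_2}=P_{H_1}P_{H_2}$. Put $q=1+x=P_{K_1}$. An independent set of $K_{r,s}$ lies in one side, and only the empty set lies in both, so $P_{K_{r,s}}=q^r+q^s-1$.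

For real polynomials $f,g$ we write $[x^t]f$ for the coefficient of $x^t$ in $f$, and $f\preceq g$ if $[x^t]f\le[x^t]g$ for all $t$. Such inequalities may be added, and may be multiplied by any $h\succeq0$. If $f(0)=g(0)$ and $f'\preceq g'$, then $f\preceq g$, since $[x^{t-1}]f'=t\,[x^t]f$. Every graph on $N$ vertices has $P_H\preceq q^N$.

For a vertex $v$ of $H$ let $\delta_v$ be its degree, $N(v)$ its set of neighbors, and $H_v$ the graph obtained by deleting $v$ and $N(v)$. The independent sets of size $t$ that contain $v$ correspond to the independent sets of size $t-1$ in $H_v$. Counting pairs $(I,v)$ with $v\in I$ gives $t\,i_t(H)=\sum_vi_{t-1}(H_v)$, that is,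
\begin{equation}\label{eq:deletion}
P_H'=\sum_vP_{H_v}.
\end{equation}
This identity compares coefficients one size at a time, which is what the problem asks for. The graph $H_v$ has $N-1-\delta_v$ vertices. If $H$ has maximum degree at most $d$, so does $H_v$. The deleted edges are exactly those that meet $N(v)$, since every edge at $v$ does, and hence
\begin{equation}\label{eq:edges}
e(H_v)\ge e(H)-d\delta_v .
\end{equation}
An upper bound on degrees and a lower bound on edges therefore survive the deletion, and this is the reason for the class in Theorem~\ref{thm:bounded}. The extremal graphs survive too: for $E=\ell K_{d,d}\cup rK_1$, the graph $E_v$ is $\ell K_{d,d}\cup(r-1)K_1$ if $\delta_v=0$ and $(\ell-1)K_{d,d}\cup(r+d-1)K_1$ if $\delta_v=d$. The difficulty lies with the vertices of $H$ of degree strictly between $0$ and $d$. For these, \eqref{eq:edges} guarantees $d^2\ell-d\delta_v$ edges, which is not a multiple of $d^2$, and rounding down to $d^2(\ell-1)$ loses too much. The smallest case shows both the loss and the remedy.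

\begin{example}\label{ex:eight}
Let $d=2$ and $B=P_{K_{2,2}}=1+4x+2x^2$. We show that $P_G\preceq B^2$ for $G\in\mathcal R(8,2)$. Since $(B^2)'=8qB$, by \eqref{eq:deletion} it suffices to show that $P_{G_v}\preceq qB$ for each $v$. By \eqref{eq:edges}, $H=G_v$ has $5$ vertices, maximum degree at most $2$ and at least $4$ edges. We apply \eqref{eq:deletion} to $H$; the target is
\[
\sum_{u}P_{H_u}\preceq(qB)'=B+4q^2 .
\]
If $\delta_u=0$, then $H_u$ has $4$ vertices and $4$ edges, so it is $2$-regular, $H_u=K_{2,2}$ and $P_{H_u}=B$. If $\delta_u=2$, then $H_u$ has $2$ vertices and $P_{H_u}\preceq q^2$. If $\delta_u=1$, then $H_u$ has $3$ vertices and at least $2$ edges. Ignoring these edges gives the bound $q^3$, whose degree already exceeds that of the target. In fact $H_u$ is a path or a triangle, so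
\[
P_{H_u}\preceq1+3x+x^2\preceq1+3x+\tfrac32x^2=\tfrac12B+\tfrac12q^2 .
\]
In all three cases $P_{H_u}\preceq B-\frac{\delta_u}2(B-q^2)$. This bound is affine in $\delta_u$, so its sum depends only on $\sum_u\delta_u=2e(H)\ge8$. As $B-q^2=2x+x^2\succeq0$, the sum is $\preceq 5B-4(B-q^2)=B+4q^2$.
\end{example}

For the vertex of degree $1$ we did not use the best bound but the average of the bounds for degrees $0$ and $2$. The general proof does the same at every stage: for edge counts between two multiples of $d^2$ it carries a bound that interpolates linearly, so that the sum in \eqref{eq:deletion} is controlled by the degree sum. One convexity fact is needed.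

\begin{lemma}\label{lem:convex}
For integers $0\le g\le r\le u$ with $r\ge1$,
\[
q^{u-g}\preceq\Bigl(1-\frac gr\Bigr)q^u+\frac gr\,q^{u-r}.
\]
\end{lemma}

\begin{proof}
Fix $t$ and let $c_s=[x^t]q^s$. Since $q^{s+2}-2q^{s+1}+q^s=x^2q^s\succeq0$, the increments $c_{s+1}-c_s$ are nondecreasing in $s$. Hence the last $g$ of the $r$ increments between $c_{u-r}$ and $c_u$ make up at least the fraction $g/r$ of their sum: $c_u-c_{u-g}\ge\frac gr(c_u-c_{u-r})$.
\end{proof}

\section{The interpolated bound}\label{sec:bound}

Fix $d\ge1$ and put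
\[
Q=q^d,\qquad y=Q-1,\qquad B=2Q-1=1+2y=P_{K_{d,d}} .
\]
Then $y\succeq0$, $B\succeq0$, $qy'=dQ$ and $qB'=2dQ$.

Let $H$ have $N$ vertices, maximum degree at most $d$ and $e(H)\ge M$, where $M=dm$ is a positive multiple of $d$. By \eqref{eq:edges}, deletion lowers the guaranteed number of edges by a multiple of $d$, so these are the values of $M$ that arise. Write uniquely
\[
m=dj+a,\quad j\ge0,\quad1\le a\le d,\qquad\text{and put}\qquad\alpha=\frac ad,\quad b=N-2dj-a,\quad D=N-m=b+dj .
\]
We call $(j,a,b)$ the \emph{parameters} of the pair $(H,M)$. From $2M\le2e(H)\le dN$ we get $2dj+2a\le N=2dj+a+b$, so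
\begin{equation}\label{eq:ab}
1\le a\le b .
\end{equation}
The number $D$ bounds the size of an independent set, because the complement of an independent set meets all edges and so has at least $e(H)/d\ge m$ vertices. For real $\sigma$ let
\[
T_\sigma=1+(1+\sigma)y=(1-\sigma)Q+\sigma B,\qquad W_\sigma=1+2(1+\sigma)y,
\]
and define
\[
F_{j,a,b}=\begin{cases}
q^{\,b-d}B^{j}\,T_\alpha & \text{(I)\quad if } b\ge d,\\[2pt]
q^{\,b}B^{\,j-1}\,W_\alpha & \text{(II)\quad if } b<d \text{ and } j\ge1,\\[2pt]
q^{b}+\frac ab\,(q^b-1) & \text{(III)\quad if } b<d \text{ and } j=0.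
\end{cases}
\]
For $j=0$ and $b=d$, formula (I) reads $1+(1+\alpha)y=q^b+\frac ab(q^b-1)$, so formula (III) holds there as well. In all cases $F_{j,a,b}$ has constant term $1$ and degree $D$.

\begin{theorem}\label{thm:main}
Let $H$ have $N$ vertices, maximum degree at most $d$ and $e(H)\ge M$, where $M$ is a positive multiple of $d$, and let $(j,a,b)$ be the parameters of $(H,M)$. Then $P_H\preceq F_{j,a,b}$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:bounded} from Theorem~\ref{thm:main}]
For $\ell=0$ the claim is $P_H\preceq q^N$. For $\ell\ge1$ take $M=d^2\ell$. Then $j=\ell-1$, $a=d$, $\alpha=1$ and $b=N-2d\ell+d$, and $b\ge d$ by \eqref{eq:ab}. As $T_1=B$, formula (I) gives $F_{j,a,b}=q^{N-2d\ell}B^\ell$, the independence polynomial of $\ell K_{d,d}\cup(N-2d\ell)K_1$.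
\end{proof}

We explain where the three formulas come from.

\emph{Formula (I).} If $b\ge d$, the graph $jK_{d,d}\cup K_{a,d}\cup(b-d)K_1$ has $N$ vertices, $M$ edges and independence polynomial $q^{b-d}B^j(Q+q^a-1)$. Formula (I) replaces $q^a-1$ by $\alpha y$, which is larger by Lemma~\ref{lem:convex} with $u=r=d$ and $g=d-a$, and which is linear in $a$. Equivalently,
\begin{equation}\label{eq:mixture}
F_{j,a,b}=(1-\alpha)P_{E_0}+\alpha P_{E_1},\qquad E_0=jK_{d,d}\cup bK_1,\qquad E_1=(j+1)K_{d,d}\cup(b-d)K_1 .
\end{equation}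
The graphs $E_0$ and $E_1$ have $N-a$ and $N-a+d$ vertices and $d^2j$ and $d^2(j+1)$ edges. With weights $1-\alpha$ and $\alpha$ the averages are $N$ vertices and $M$ edges.

\emph{Formula (II).} If $b<d$, the graph $E_1$ does not exist, and $q^{b-d}B^jT_\alpha$ is not a polynomial, since $B(-1)=-1$ and $T_\alpha(-1)=-\alpha$. Among the expansions
\begin{equation}\label{eq:products}
\begin{aligned}
BT_\sigma&=1+(3+\sigma)y+2(1+\sigma)y^2, &\qquad BQ&=1+3y+2y^2,\\
QT_\sigma&=1+(2+\sigma)y+(1+\sigma)y^2, &\qquad QW_\sigma&=BT_\sigma+\sigma y,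
\end{aligned}
\end{equation}
the last shows that adding $\alpha y$ to $BT_\alpha$ makes it divisible by $Q$ without changing the coefficient of $y^2$. Formula (II) is (I) with $BT_\alpha$ replaced by $QW_\alpha$. For instance, $d=2$, $N=6$, $M=6$ has parameters $(1,1,1)$, and (II) gives $q(1+3y)=1+7x+9x^2+3x^3$, to be compared with $P_{C_6}=1+6x+9x^2+2x^3$.

\emph{Formula (III).} If $j=0$ there is no factor $B$ to use in this way. Formula (III) is (I) with $b$ in the role of $d$: it is the mixture of $P_{bK_1}=q^b$ and $P_{K_{b,b}}=2q^b-1$ with weights $1-\frac ab$ and $\frac ab$.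

\section{One step of the recursion}\label{sec:step}

Let $H$, $M$, $(j,a,b)$ be as in Theorem~\ref{thm:main} and write $F=F_{j,a,b}$, $T=T_\alpha$, $W=W_\alpha$. We first record the bound $\varphi_v$ that the theorem predicts for $H_v$. The graph $H_v$ has $N-1-\delta_v$ vertices and, by \eqref{eq:edges}, at least $M_v=d(m-\delta_v)$ edges.
\begin{itemize}
\item[(a)] If $\delta_v<a$, then $m-\delta_v=dj+(a-\delta_v)$, and $(H_v,M_v)$ has parameters $(j,\,a-\delta_v,\,b-1)$.
\item[(b)] If $\delta_v\ge a$ and $j\ge1$, then $m-\delta_v=d(j-1)+(a+d-\delta_v)$ with $a\le a+d-\delta_v\le d$, and $(H_v,M_v)$ has parameters $(j-1,\,a+d-\delta_v,\,b+d-1)$. These are of type (I), since $b\ge1$.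
\item[(c)] If $\delta_v\ge a$ and $j=0$, then no edge is guaranteed, and $H_v$ has $b-1-(\delta_v-a)$ vertices.
\end{itemize}
In (a) and (b) the third parameter is found from the fact that $D$ drops by one, $(N-1-\delta_v)-(m-\delta_v)=D-1$, and $\varphi_v$ denotes the polynomial $F_{j',a',b'}$ for the parameters $(j',a',b')$ of $(H_v,M_v)$. In (c) let $\varphi_v=q^{N-1-\delta_v}$. The heart of the proof is that
\[
\Delta=F'-\sum_v\varphi_v
\]
has nonnegative coefficients. This is a statement about the degree sequence of $H$ only.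

Normalize degrees by $\rho_v=\delta_v/d\in[0,1]$, and put $\tau_v=\alpha-\rho_v$ and $\tau_v^+=\max(\tau_v,0)$. The value of $\alpha$ for $H_v$ is $\tau_v$ in (a) and $1+\tau_v$ in (b). We shall find that $\varphi_v$ is a fixed polynomial $z\succeq0$ times a polynomial in $y$ whose coefficients are affine in $\rho_v$, except for a term $\tau_v^+$ caused by the change from (a) to (b) at $\delta_v=a$. This term is convex in $\rho_v$, so it lies below its chord $\alpha(1-\rho_v)$ on $[0,1]$. Two quantities measure what is lost: the excess of edges and the gap to the chord,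
\[
\eta=\frac2d\bigl(e(H)-M\bigr)\ge0,\qquad\kappa=\sum_v\kappa_v,\qquad \kappa_v=\alpha(1-\rho_v)-\tau_v^+ .
\]
Writing $-\tau_v^+=\min(\rho_v-\alpha,0)$ gives
\begin{equation}\label{eq:kappa}
\kappa_v=\min\bigl((1-\alpha)\rho_v,\ \alpha(1-\rho_v)\bigr)\ge0 .
\end{equation}
We have $\sum_v\rho_v=2e(H)/d=2m+\eta$ and $2+\tau_v+\tau_v^+=(1+\alpha)(2-\rho_v)-\kappa_v$. Since $N-m=D$,
\begin{align}
\sum_v\tau_v&=\alpha N-2m-\eta,\label{eq:sum1}\\
\sum_v(2+\tau_v+\tau_v^+)&=(1+\alpha)(2D-\eta)-\kappa.\label{eq:sum2}
\end{align}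
The degree bound has now been used three times: in \eqref{eq:edges}, in \eqref{eq:ab} and in \eqref{eq:kappa}. The lower bound on $e(H)$ enters through \eqref{eq:ab} and $\eta\ge0$.

\begin{proposition}\label{prop:step}
We have $\Delta\succeq0$. More precisely:
\begin{itemize}
\item[(A)] if $j\ge1$, $b\ge d+1$ and $z=q^{b-1-d}B^{j-1}$, then $\Delta=\bigl(a(1-\alpha)+\eta\bigr)zy+\bigl((1+\alpha)\eta+\kappa\bigr)zy^2$;
\item[(B)] if $j\ge1$, $b=d$ and $z=q^{d-1}B^{j-1}$, then $\Delta=\bigl((1+\alpha)\eta+\kappa\bigr)zy$;
\item[(C)] if $j\ge1$, $b<d$ and $z=q^{b-1}B^{j-1}$, then $\Delta\succeq az$;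
\item[(D)] if $j=0$, $b\ge d+1$ and $z=q^{b-1-d}$, then $\Delta\succeq\bigl(a(1-\alpha)+\eta\bigr)zy$;
\item[(E)] if $j=0$, $2\le b\le d$ and $w=\frac{q^{b-1}-1}{b-1}$, then $\Delta\succeq a(d-a)w$; if $j=0$ and $b=1$, then $\Delta=0$.
\end{itemize}
\end{proposition}

The cases are cut according to the type of $F$ and the type of the parameters $(j,a-\delta_v,b-1)$ in (a). The explicit lower bounds are needed only in Section~\ref{sec:equality}.

\begin{proof}
(A) If $\tau_v>0$, the parameters in (a) are of type (I) as $b-1\ge d$, and \eqref{eq:products} gives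
\[
\varphi_v=zBT_{\tau_v}=z\bigl[1+(3+\tau_v)y+(2+2\tau_v)y^2\bigr].
\]
If $\tau_v\le0$, then (b) gives
\[
\varphi_v=q^{b-1}B^{j-1}T_{1+\tau_v}=zQT_{1+\tau_v}=z\bigl[1+(3+\tau_v)y+(2+\tau_v)y^2\bigr].
\]
In both cases $\varphi_v=z[1+(3+\tau_v)y+(2+\tau_v+\tau_v^+)y^2]$, so by \eqref{eq:sum1} and \eqref{eq:sum2}
\[
\sum_v\varphi_v=z\Bigl[N+\bigl((3+\alpha)N-2m-\eta\bigr)y+\bigl((1+\alpha)(2D-\eta)-\kappa\bigr)y^2\Bigr].
\]
Differentiating $F=q^{b-d}B^jT$ with $qB'=2dQ$ and $qT'=(1+\alpha)dQ=(d+a)Q$ gives
\[
F'=z\bigl[(b-d)BT+2dj\,QT+(d+a)BQ\bigr].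
\]
We expand the bracket in powers of $y$ by \eqref{eq:products}. The constant term is $(b-d)+2dj+(d+a)=N$. The coefficients of $y$ in $BT$, $QT$, $BQ$ fall short of $3+\alpha$ by $0$, $1$, $\alpha$, so the coefficient of $y$ is
\[
(3+\alpha)N-2dj-\alpha(d+a)=(3+\alpha)N-2dj-a-\alpha a=(3+\alpha)N-2m+a(1-\alpha).
\]
The coefficient of $y^2$ is $(1+\alpha)[2(b-d)+2dj+2d]=2(1+\alpha)D$. Subtracting gives (A).

(B) and (C) Let $j\ge1$, $b\le d$ and $z=q^{b-1}B^{j-1}$. If $\tau_v>0$, the parameters in (a) are of type (II) as $b-1<d$, and $\varphi_v=zW_{\tau_v}=z[1+(2+2\tau_v)y]$. If $\tau_v\le0$, then (b) gives $\varphi_v=zT_{1+\tau_v}=z[1+(2+\tau_v)y]$. This is the purpose of formula (II): both bounds have the factor $z\succeq0$, whereas the factor $q^{b-1-d}B^{j-1}$ of case (A) is no longer a polynomial. So $\varphi_v=z[1+(2+\tau_v+\tau_v^+)y]$, and by \eqref{eq:sum2}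
\begin{equation}\label{eq:BC}
\sum_v\varphi_v=z\Bigl[N+\bigl((1+\alpha)(2D-\eta)-\kappa\bigr)y\Bigr].
\end{equation}
If $b=d$, then $F=B^jT$, $N=2dj+d+a$, $D=dj+d$, and
\[
F'=z\bigl[2dj\,T+(d+a)B\bigr]=z\bigl[(2dj+d+a)+(1+\alpha)(2dj+2d)y\bigr]=z\bigl[N+2(1+\alpha)Dy\bigr],
\]
which gives (B). If $b<d$, then $F=q^bB^{j-1}W$ and
\[
F'=q^{b-1}\bigl[bB^{j-1}W+2d(j-1)B^{j-2}QW+2(d+a)B^{j-1}Q\bigr],
\]
the middle term being absent for $j=1$. By \eqref{eq:products}, $QW\succeq BT$, so $F'\succeq z[bW+2d(j-1)T+2(d+a)Q]$. In this bracket the constant term is $b+2d(j-1)+2(d+a)=N+a$ and the coefficient of $y$ is $(1+\alpha)[2b+2d(j-1)+2d]=2(1+\alpha)D$. Comparing with \eqref{eq:BC} gives (C).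

(D) If $\delta_v<a$, the parameters in (a) are of type (I) and $\varphi_v=z[1+(1+\tau_v)y]$. If $\delta_v=a+g$ with $0\le g\le d-a$, then $\tau_v=-g/d$, and Lemma~\ref{lem:convex} with $u=b-1$, $r=d$ gives
\[
\varphi_v=q^{b-1-g}\preceq\Bigl(1-\frac gd\Bigr)zQ+\frac gd\,z=z\bigl[1+(1+\tau_v)y\bigr].
\]
Here $m=a$ and $N=a+b$, so \eqref{eq:sum1} gives $\sum_v(1+\tau_v)=(1+\alpha)(a+b)-2a-\eta=(1+\alpha)b-a(1-\alpha)-\eta$. On the other side, $F=q^{b-d}T$ and
\[
F'=z\bigl[(b-d)T+(d+a)Q\bigr]=z\bigl[N+(1+\alpha)b\,y\bigr].
\]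
Subtracting gives (D).

(E) Here $F$ is given by formula (III), so $F'=(a+b)q^{b-1}=Nq^{b-1}$. If $b=1$, then $a=1$ by \eqref{eq:ab}, so $N=2$ and $H$ is a single edge; both vertices fall under (c) with $\varphi_v=1$, and $F'=2$. Let $b\ge2$. If $\delta_v<a$, the parameters $(0,a-\delta_v,b-1)$ are of type (III) and $\varphi_v=q^{b-1}+(a-\delta_v)w$. If $\delta_v=a+g$ with $g\ge0$, then $g\le b-1$ because $H_v$ has $b-1-g\ge0$ vertices, and Lemma~\ref{lem:convex} with $u=r=b-1$ gives $\varphi_v=q^{b-1-g}\preceq q^{b-1}-gw$. So $\varphi_v\preceq q^{b-1}+(a-\delta_v)w$ for all $v$. Summing, $\Delta\succeq(2e(H)-aN)w$, and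
\[
2e(H)-aN\ge2da-a(a+b)=a(d-a)+a(d-b)\ge a(d-a).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We use induction on $N$; for $N=0$ no graph satisfies the hypothesis. We have $P_{H_v}\preceq\varphi_v$ for every $v$, by the induction hypothesis in (a) and (b) and trivially in (c). By \eqref{eq:deletion} and Proposition~\ref{prop:step},
\begin{equation}\label{eq:chain}
P_H'=\sum_vP_{H_v}\preceq\sum_v\varphi_v\preceq F' .
\end{equation}
Since $P_H(0)=1=F(0)$, it follows that $P_H\preceq F$.
\end{proof}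

This completes the proof of Theorems~\ref{thm:regular} and \ref{thm:bounded}.

\section{The case of equality}\label{sec:equality}

Let $d\ge2$ and keep the notation of Section~\ref{sec:step}. If a coefficient of $P_H$ equals that of $F$, then \eqref{eq:chain} is tight one degree lower. To draw conclusions we must know that the error terms of Proposition~\ref{prop:step} are positive in that degree. The \emph{support} of a polynomial is the set of exponents with nonzero coefficient. If $f,g\succeq0$ have supports $[r,s]$ and $[r',s']$, intervals of integers, then $fg$ has support $[r+r',s+s']$, as no cancellation occurs. The polynomial $q^uB^l$ has support $[0,u+dl]$, and $y$ has support $[1,d]$.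

\begin{lemma}\label{lem:tight}
Let $b\ge d$ and $3\le s\le D$, and suppose that $i_s(H)=[x^s]F$. Then $i_{s-1}(H_v)=[x^{s-1}]\varphi_v$ for every vertex $v$. Moreover, if $j\ge1$ then $\eta=\kappa=0$; if $j=0$ then $a=d$; and if $j=0$ and $b\ge d+1$ then $\eta=0$.
\end{lemma}

\begin{proof}
The two ends of \eqref{eq:chain} have the same coefficient of $x^{s-1}$. As $P_{H_v}\preceq\varphi_v$ for each $v$, this gives the first claim, and also $[x^{s-1}]\Delta=0$. Since $b\ge d\ge2$, we are in case (A), (B), (D), or (E) with $b=d$. The supports are as follows.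
\[
\begin{array}{lll}
\text{(A)}&zy^2:&[2,\ b-1-d+d(j-1)+2d]=[2,D-1],\\
\text{(B)}&zy:&[1,\ d-1+d(j-1)+d]=[1,D-1],\\
\text{(D)}&zy:&[1,\ b-1]=[1,D-1],\\
\text{(E)}&w:&[1,\ b-1]=[1,D-1].
\end{array}
\]
Each contains $s-1$, so the nonnegative scalar that multiplies the polynomial in Proposition~\ref{prop:step} vanishes. This scalar is $(1+\alpha)\eta+\kappa$ in (A) and (B), $a(1-\alpha)+\eta$ in (D), and $a(d-a)$ in (E).
\end{proof}

The plan is to show that equality in Theorem~\ref{thm:bounded} excludes vertices of intermediate degree. Such a vertex leads to parameters with $a<d$, where the bound is a proper mixture \eqref{eq:mixture}. The next lemma says that a proper mixture is never attained.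

\begin{lemma}\label{lem:strict}
Let $b\ge d$ and $1\le a\le d-1$. Then $i_s(H)<[x^s]F$ for $2\le s\le D$.
\end{lemma}

\begin{proof}
We use induction on $s$, for all such pairs $(H,M)$ at once. Let $s=2$. Any graph has $i_2=\binom{\#\text{vertices}}2-\#\text{edges}$, so \eqref{eq:mixture} gives
\[
[x^2]F=(1-\alpha)\binom{N-a}2+\alpha\binom{N-a+d}2-M .
\]
For any $h$ we have $\binom{N+h}2=\binom N2+(N-\frac12)h+\frac12h^2$. With $h=-a$ and $h=d-a$ the weighted linear terms cancel, because $-(1-\alpha)a+\alpha(d-a)=0$, and the weighted squares sum to $(1-\alpha)a^2+\alpha(d-a)^2=a(d-a)$. Hence $[x^2]F=\binom N2-M+\frac12a(d-a)>\binom N2-M\ge i_2(H)$.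

Let $s\ge3$ and suppose that $i_s(H)=[x^s]F$. By Lemma~\ref{lem:tight}, $j=0$ would force $a=d$, so $j\ge1$ and $\kappa=0$. Since $0<\alpha<1$, formula \eqref{eq:kappa} shows that $\kappa_v=0$ only if $\rho_v\in\{0,1\}$, so all degrees are $0$ or $d$. As $M>0$, some vertex $v$ has degree $d$. By (b), $(H_v,M_v)$ has parameters $(j-1,a,b+d-1)$, which satisfy the hypotheses of the lemma, with $D-1$ in place of $D$. By Lemma~\ref{lem:tight}, equality holds for $H_v$ at $s-1\in[2,D-1]$, contrary to the induction hypothesis.
\end{proof}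

One step up, this determines the degree sequence. The range begins at $t=3$: the path on five vertices has $i_2=6=i_2(K_{2,2}\cup K_1)$ and has vertices of degree $1$.

\begin{lemma}\label{lem:degrees}
Let $d,\ell,H,N,E$ be as in Theorem~\ref{thm:equality}, let $3\le t\le N-d\ell$, and suppose that $i_t(H)=i_t(E)$. Then all degrees of $H$ are $0$ or $d$, and $H$ has exactly $N-2d\ell$ isolated vertices.
\end{lemma}

\begin{proof}
Take $M=d^2\ell$, so that $j=\ell-1$, $a=d$, $b=N-2d\ell+d\ge d$, $D=N-d\ell$ and $F=P_E$. If $b=d$, then $N=2d\ell$ and $2e(H)\ge dN$, so $H$ is $d$-regular and there is nothing more to prove. Let $b\ge d+1$. Lemma~\ref{lem:tight} gives $\eta=0$, that is, $e(H)=d^2\ell$. Suppose that $0<\delta_v<d$ for some $v$. By (a), $(H_v,M_v)$ has parameters $(j,d-\delta_v,b-1)$, with $b-1\ge d$ and $1\le d-\delta_v\le d-1$. By Lemma~\ref{lem:tight}, equality holds for $H_v$ at $t-1\in[2,D-1]$, contrary to Lemma~\ref{lem:strict}. So all degrees are $0$ or $d$, and the degree sum $2d^2\ell$ shows that exactly $2d\ell$ vertices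 have degree $d$.
\end{proof}

The degree sequence of $H$ does not determine $H$, but the degree sequences of the graphs $H_v$ do. Applying Lemma~\ref{lem:degrees} to $H_v$ costs one more step, and this is why Theorem~\ref{thm:equality} begins at $t=4$.

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
Let $4\le t\le N-d\ell$ and $i_t(H)=i_t(E)$, and take $M=d^2\ell$ as above. By Lemma~\ref{lem:degrees}, $H$ has $N-2d\ell$ isolated vertices and all other vertices have degree $d$. Let $v$ have degree $d$ and put $N'=N-1-d$, the number of vertices of $H_v$. By Lemma~\ref{lem:tight}, $i_{t-1}(H_v)=[x^{t-1}]\varphi_v$, and $3\le t-1\le N-d\ell-1=N'-d(\ell-1)$. We claim that $H_v$ has exactly $N'-2d(\ell-1)$ isolated vertices.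

If $\ell\ge2$, then $v$ falls under (b) with $M_v=d^2(\ell-1)$, so $\varphi_v$ is the independence polynomial of $(\ell-1)K_{d,d}\cup(N'-2d(\ell-1))K_1$, and the claim is Lemma~\ref{lem:degrees} for $H_v$, $\ell-1$ and $t-1$. If $\ell=1$, then $v$ falls under (c), so $i_{t-1}(H_v)=\binom{N'}{t-1}$. Every set of $t-1$ vertices of $H_v$ is then independent. Since $2\le t-1\le N'$, any edge would lie in such a set, so $H_v$ has no edges and all $N'$ vertices are isolated.

Now $N'-2d(\ell-1)=(N-2d\ell)+(d-1)$. The $N-2d\ell$ isolated vertices of $H$ are isolated in $H_v$. Let $u$ be one of the other $d-1$ isolated vertices of $H_v$. It has degree $d$ in $H$, no neighbor in $H_v$, and is not adjacent to $v$. So its $d$ neighbors lie in $N(v)$, and $N(u)=N(v)$. Each vertex of $N(v)$ is thus adjacent to $v$ and to these $d-1$ vertices, which accounts for all of its $d$ neighbors. Hence the component of $v$ is $K_{d,d}$. As $v$ was an arbitrary non-isolated vertex and there are $2d\ell$ of these, $H\cong E$.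

For $G\in\mathcal R(2dk,d)$ take $\ell=k$ and $N=2dk$, so that $N-d\ell=dk$ and $E=kK_{d,d}$. The values $t\le3$ and $t>dk$ were treated in Section~\ref{sec:intro}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{EP} \emph{Extremal Problems For Independent Sets}, \texttt{https://www3.nd.edu/\textasciitilde dgalvin1/BoulderApril2013.pdf}.
\end{thebibliography}
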